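\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Simple algebras in the variety generated by order algebras}


\begin{abstract}
The order algebra of a poset is the groupoid on the same set in which $xy=x$ if $x\le y$ and $xy=y$ otherwise. Let $\mathcal P$ be the variety generated by all order algebras. We prove that every simple algebra in $\mathcal P$, finite or infinite, is an order algebra, and hence that the simple algebras in $\mathcal P$ are exactly the order algebras of prime posets. More generally, in every subdirectly irreducible algebra of $\mathcal P$ each class of the monolith is an order algebra. A five-element example shows that a subdirectly irreducible algebra in $\mathcal P$ need not itself be an order algebra.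
\end{abstract}

\section{Introduction}

A groupoid, that is, a set $A$ with one binary operation, is \emph{conservative} if $xy\in\{x,y\}$ for all $x,y\in A$. Such an operation is the same thing as a reflexive binary relation: put $R(x,y)$ if and only if $xy=x$; then $xy=x$ when $R(x,y)$ holds and $xy=y$ otherwise. If $R$ is a partial order, we call the groupoid an \emph{order algebra}. Thus the order algebra of a poset $(A,\le)$ has the multiplication
\[
xy=\begin{cases}x&\text{if }x\le y,\\ y&\text{if }x\not\le y.\end{cases}
\]
The order algebra of a chain is the semilattice with $xy=\min(x,y)$; in the order algebra of an antichain, $xy=y$. In general $xy\le y$, and if $x,y$ are comparable, then $xy$ is the smaller one.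

Let $\mathcal P$ be the variety generated by all order algebras. Its members are the homomorphic images of subalgebras of products of order algebras. They need not be conservative: in the square of the two-element chain, $(0,1)(1,0)=(0,0)$. An algebra is \emph{simple} if it has at least two elements and its only congruences are the identity relation and the all relation. Problem 9.4 of \cite{source} asks:
\begin{quote}
Are there any simple algebras in $\mathcal P$ that are not order algebras?
\end{quote}
We show that there are none.

\subsection*{Results}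

We write $\mathrm{Cg}_A(u,v)$ for the congruence of $A$ generated by $(u,v)$. An algebra is \emph{subdirectly irreducible} if among its congruences different from the identity there is a least one, called its \emph{monolith}.

\begin{theorem}\label{thm:main}
Let $A\in\mathcal P$ and let $C$ be a subalgebra of $A$ such that $C\times C\subseteq\mathrm{Cg}_A(u,v)$ for all distinct $u,v\in C$. Then $C$ is an order algebra.
\end{theorem}

For a simple algebra $A$ we may take $C=A$, which answers the question.

\begin{corollary}\label{cor:simple}
Every simple algebra in $\mathcal P$ is an order algebra.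
\end{corollary}

\begin{corollary}\label{cor:monolith}
If $A\in\mathcal P$ is subdirectly irreducible with monolith $\mu$, then every $\mu$-class is a subalgebra of $A$ and is an order algebra.
\end{corollary}

\begin{proof}[Proof from Theorem~\ref{thm:main}]
Order algebras satisfy $xx=x$, hence so does $A$. If $u\mathrel\mu v$, then $uv\mathrel\mu uu=u$; so a $\mu$-class $C$ is a subalgebra. If $u,v\in C$ are distinct, then $C\times C\subseteq\mu\subseteq\mathrm{Cg}_A(u,v)$.
\end{proof}

A subset $M$ of a poset $A$ is \emph{autonomous} if for all $c\in A\setminus M$ and $x,y\in M$ we have $c\le x\Leftrightarrow c\le y$ and $x\le c\Leftrightarrow y\le c$. A poset $A$ with $|A|\ge2$ is \emph{prime} if its only nonempty autonomous subsets are the singletons and $A$.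

\begin{corollary}\label{cor:class}
The simple algebras in $\mathcal P$ are exactly the order algebras of prime posets.
\end{corollary}

In Corollary~\ref{cor:simple}, ``simple'' cannot be weakened to ``subdirectly irreducible''.

\begin{proposition}\label{prop:five}
There is a five-element subdirectly irreducible algebra in $\mathcal P$ that is not an order algebra.
\end{proposition}

\subsection*{The idea of the proof}

We shall see (Lemma~\ref{lem:order}) that a conservative algebra in $\mathcal P$ is an order algebra, so in Theorem~\ref{thm:main} it is enough to prove that $C$ is conservative. A finiteness argument reduces this to a finite subdirectly irreducible algebra $T$ and two elements of one class of its monolith. Write $T$ as a quotient of a subalgebra $B$ of a finite product $\prod A_i$ of finite order algebras. If $b=xz$ in $B$, then each coordinate of $b$ is the corresponding coordinate of $x$ or of $z$, but which of the two may vary. If $x$ and $z$ are congruent modulo the monolith, we must show that the image of $b$ in $T$ is the image of $x$ or of $z$.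

Two devices do the work. First, there are sets $D\subseteq E\subseteq T$ such that any two distinct elements of $T$ can be sent by a suitable composition of translations to a pair of which exactly one lies in $D$. For elements of $E$, membership in $D$ can be tested one coordinate at a time: an element of $E$ fails to be in $D$ because it has a value that is too small in some coordinate. Second, there is an \emph{exchange pair}. We keep only a set $\Omega$ of coordinates that is as small as possible. Then for each $k\in\Omega$ one and the same element of $T$ is represented by an element $Q_2$ that arises on $\Omega$ from some $P\in B$ by lowering the single coordinate $k$, and by another element $Q_1\le P$ whose coordinate $k$ is that of $P$. Replacing one representative by another moves the failure from one coordinate to a different one. This is used to show that two elements that are congruent modulo the monolith and have the same coordinate $k$ are equal in $T$ as soon as $D$ and right multiplications cannot tell them apart (Section~\ref{sec:key}; the argument is first shown in two coordinates). Finally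 we compare $b$ with $z$ using a coordinate where they agree, and $b$ with $x$ using a coordinate where they agree.

\section{The order, and repeated right multiplication}\label{sec:prelim}

Products without brackets are associated to the left: $xyz=(xy)z$.

\begin{lemma}\label{lem:id}
The following identities hold in $\mathcal P$:
\begin{align}
& xx=x,\qquad (xy)y=xy,\qquad y(xy)=xy; \label{id1}\\
& (x(yz))z=x(yz); \label{id2}\\
& ((xy)z)(yz)=(xy)z; \label{id3}\\
& (ca)(ba)=c(ba). \label{id4}
\end{align}
\end{lemma}

\begin{proof}
It suffices to check them in the order algebra of a poset. There $xy\le y$, and $w\le y$ implies $wy=w=yw$. This gives \eqref{id1}. Since $x(yz)\le yz\le z$, it also gives \eqref{id2}.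

For \eqref{id3} we must show $x'z\le yz$ for $x'=xy\le y$. If $x'\le z$, then $x'z=x'$ is below both $y$ and $z$, hence below $yz\in\{y,z\}$. If $x'\not\le z$, then $y\not\le z$, and $x'z=z=yz$.

For \eqref{id4} put $b'=ba\le a$. If $c\le a$, then $ca=c$ and both sides are $cb'$. If $c\not\le a$, then $c\not\le b'$, so $(ca)b'=ab'=b'=cb'$.
\end{proof}

For elements $x,y$ of an algebra in $\mathcal P$, write $x\le y$ if $xy=x$.

\begin{lemma}\label{lem:order}
In every $A\in\mathcal P$:
\begin{itemize}
\item[(a)] $\le$ is a partial order, and $xy\le y$;
\item[(b)] if $x\le y$, then $yx=x$;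
\item[(c)] if $x\le y$, then $xz\le yz$;
\item[(d)] if $b\le a$, then $(ca)b=cb$.
\end{itemize}
If $A$ is conservative, then $A$ is the order algebra of $(A,\le)$.
\end{lemma}

\begin{proof}
(b) If $xy=x$, then $yx=y(xy)=xy=x$ by \eqref{id1}.

(a) Reflexivity and $xy\le y$ are contained in \eqref{id1}. If $x\le y$ and $y\le x$, then $y=yx=x$, by $y\le x$ and by (b). If $xy=x$ and $yz=y$, then $x=x(yz)$, and \eqref{id2} gives $xz=x$.

(c) is \eqref{id3} with $xy=x$, and (d) is \eqref{id4} with $ba=b$. For the last claim: if $x\le y$, then $xy=x$ by definition; otherwise $xy\ne x$, so $xy=y$.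
\end{proof}

In an order algebra $\le$ is the given order; in a subalgebra of a product it is the coordinatewise order; homomorphisms preserve it. Multiplication is monotone in its left argument only: in the poset $\{x,y,c\}$ with $x<y$, $c<y$ and $x,c$ incomparable, we have $x\le y$, but $cx=x\not\le c=cy$.

A \emph{right sequence} over an algebra is a map $f(x)=xw_1w_2\cdots w_m$ with $m\ge0$ and fixed elements $w_1,\dots,w_m$. The identity map ($m=0$) is a right sequence, and a composition of right sequences is one. Over an order algebra, right sequences are easy to control.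

\begin{lemma}\label{lem:right}
Let $f$ be a right sequence over an order algebra $A$ and let $Z\subseteq A$ be a downset.
\begin{itemize}
\item[(a)] If $x\le y$, then $f(x)\le f(y)$.
\item[(b)] $f(f(x))=f(x)$.
\item[(c)] $f(f(x)u)=f(xu)$.
\item[(d)] If $y\notin Z$ and $f(y)\in Z$ for some $y$, then $f(x)\in Z$ for every $x\in A$.
\item[(e)] If $x\notin Z$ and $y\in Z$, then $xy=y$. If $x,y\notin Z$, then $xy\notin Z$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) follows from Lemma~\ref{lem:order}(c). Let $f(x)=xw_1\cdots w_m$ and put $F_j=w_jw_{j+1}\cdots w_m$. After the $j$-th multiplication the value is at most $w_j$; applying (a) to the remaining multiplications we get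
\[
f(x)\le F_j\qquad\text{for all }x\in A\text{ and }1\le j\le m .
\]
If $x\le w_j$ for all $j$, then $f(x)=x$. Otherwise let $j$ be least with $x\not\le w_j$; the value after step $j$ is $w_j$, and $f(x)=F_j$. So $f(x)\ne x$ implies $f(x)=F_j$ for some $j$.

(b) Let $y=f(x)$. If $y=x$, then $f(y)=f(x)=y$. Otherwise $y=F_j$ for some $j$. If $f(y)\ne y$, then $f(y)=F_l$ for some $l$; but then $f(y)\le F_j=y$ and $y=f(x)\le F_l=f(y)$, a contradiction.

(c) \emph{Case $x\le u$}, so $xu=x$. If $f(x)\le u$, then $f(f(x)u)=f(f(x))=f(x)$ by (b). If $f(x)\not\le u$, then $f(x)u=u$. Moreover $f(x)\ne x$, so $f(x)=F_j$ for some $j$, and $f(x)\le f(u)\le F_j=f(x)$. Hence $f(f(x)u)=f(u)=f(x)$.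

\emph{Case $x\not\le u$}, so $xu=u$. If $f(x)\not\le u$, then $f(x)u=u=xu$. If $f(x)\le u$, then $f(x)\ne x$, so $f(x)=F_j$ for some $j$, and $f(x)=f(f(x))\le f(u)\le F_j=f(x)$. Hence $f(f(x)u)=f(f(x))=f(x)=f(u)$.

(d) Follow the values $y,\ yw_1,\ yw_1w_2,\dots$, and let $j$ be the first step after which the value lies in $Z$. The value changes at this step, so it becomes $w_j$, and $f(y)=F_j\in Z$. Since $f(x)\le F_j$ and $Z$ is a downset, $f(x)\in Z$.

(e) In the first case $x\not\le y$, because $Z$ is a downset. The second claim holds since $xy\in\{x,y\}$.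
\end{proof}

A right sequence over a subalgebra $B$ of a product $\prod A_i$ of order algebras acts coordinatewise, so (a), (b), (c) hold in $B$ as well. We write $f(y)_i$ for the $i$-th coordinate of $f(y)$, and also $f(c)$ for the result of applying the $i$-th coordinate of $f$ to $c\in A_i$; thus $f(y)_i=f(y_i)$.

\subsection*{Local finiteness}
Every subset of an order algebra is a subalgebra. So an identity in $n$ variables holds in $\mathcal P$ if and only if it holds in the order algebras with at most $n$ elements, of which there are finitely many up to isomorphism. Consequently the free algebra of $\mathcal P$ on $n$ generators embeds in a finite product of finite order algebras, one factor for each map of the generators into one of these algebras. Hence $\mathcal P$ is locally finite, and every finite $T\in\mathcal P$ is a homomorphic image of some $B\le\prod_{i\in I}A_i$, where $I$ is finite and the $A_i$ are finite order algebras.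

\section{Reduction to finite subdirectly irreducible algebras}\label{sec:red}

A \emph{translation} of an algebra $A$ is a map $y\mapsto yc$ or $y\mapsto cy$ with $c\in A$. We recall two facts. An equivalence relation is a congruence if and only if it is preserved by all translations. And (Mal'cev) $(p,q)\in\mathrm{Cg}_A(u,v)$ if and only if there is a finite chain $p=c_0,c_1,\dots,c_n=q$ in which each $\{c_j,c_{j+1}\}$ is $\{\kappa_j(u),\kappa_j(v)\}$ for some composition $\kappa_j$ of finitely many (possibly no) translations of $A$.

\begin{proposition}\label{prop:A}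
Let $T\in\mathcal P$ be finite and subdirectly irreducible with monolith $\mu$. If $(x,z)\in\mu$, then $xz\in\{x,z\}$.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Proposition~\ref{prop:A}]
Suppose that $x,z\in C$ and $xz\notin\{x,z\}$; then $x\ne z$. Let $S_0\subseteq C$ be the subalgebra generated by $x,z$, which is finite. For distinct $u,v\in S_0$ we have $S_0\times S_0\subseteq C\times C\subseteq\mathrm{Cg}_A(u,v)$, so every pair $(p,q)\in S_0\times S_0$ is joined by a Mal'cev chain for $(u,v)$. There are finitely many choices of $(u,v)$ and $(p,q)$, and each chain uses finitely many elements of $A$ in its translations. Let $S_1$ be the subalgebra generated by $S_0$ and all these elements. It is finite, and $S_0\times S_0\subseteq\mathrm{Cg}_{S_1}(u,v)$ for all distinct $u,v\in S_0$.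

Among the congruences of $S_1$ whose restriction to $S_0$ is the identity, let $\psi$ be a maximal one, and let $T=S_1/\psi$. Then $S_0$ embeds in $T$. A congruence of $S_1$ that properly contains $\psi$ contains a pair of distinct elements of $S_0$, hence it contains $S_0\times S_0$, hence it contains the join of $\psi$ with the congruence generated by $S_0\times S_0$. This join itself properly contains $\psi$, because $|S_0|\ge2$. So $T$ is subdirectly irreducible, and the image of $S_0$ lies in one class of its monolith. This contradicts Proposition~\ref{prop:A}. Therefore $C$ is conservative, and it is an order algebra by Lemma~\ref{lem:order}.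
\end{proof}

The next three sections prove Proposition~\ref{prop:A}.

\section{Testing elements one coordinate at a time}\label{sec:test}

In this section and the next, $T\in\mathcal P$ is finite and subdirectly irreducible with monolith $\mu$. Call $r\in T$ a \emph{$\mu$-top} if some $s<r$ satisfies $s\mathrel\mu r$. We assume that $T$ has a $\mu$-top, and we fix a minimal one, $t$. This assumption, and a second one made below, will be verified in Section~\ref{sec:end} for any $T$ violating Proposition~\ref{prop:A}.

\subsection{The sets $D$ and $E$}

In an order algebra, $et=t$ holds exactly when $e$ is not strictly below $t$. This suggests looking at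
\[
L=\{s<t:\ s\mathrel\mu t\},\quad E=\{e\in T:\ et\mathrel\mu t\},\quad D=\{e\in T:\ et=t\}\subseteq E,\quad N=E\setminus D .
\]
The following facts will be used constantly.
\begin{itemize}
\item $L\ne\emptyset$, and $t\in D$. Whether $e\in E$ depends only on the $\mu$-class of $e$.
\item If $e\in N$, then $et\in L$, since $et\le t$. Also $L\subseteq N$, since $st=s$ for $s\in L$.
\item $D$ is an upset: if $e\le e'$ and $e\in D$, then $t=et\le e't\le t$.
\end{itemize}
By the minimality of $t$, no element of $L$ is a $\mu$-top. This determines the products of elements of $E$ with elements of $L$.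

\begin{lemma}\label{lem:absorb}
If $e\in E$ and $s\in L$, then $es=s$. Also $ts=st=s$.
\end{lemma}

\begin{proof}
We have $st=s$ by definition and $ts=s$ by Lemma~\ref{lem:order}(b). Since $s\le t$, Lemma~\ref{lem:order}(d) gives $es=(et)s\mathrel\mu ts=s$, and $es\le s$. If $es\neq s$, then $s$ would be a $\mu$-top strictly below $t$, against the minimality of $t$.
\end{proof}

\begin{lemma}\label{lem:sep}
If $u\ne v$ in $T$, then there is a composition $\kappa$ of translations of $T$ (possibly the identity) such that exactly one of $\kappa(u),\kappa(v)$ lies in $D$.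
\end{lemma}

\begin{proof}
The relation ``$\kappa(u)\in D\Leftrightarrow\kappa(v)\in D$ for all $\kappa$'' is an equivalence preserved by translations, so it is a congruence. For $s\in L$ it does not contain $(t,s)\in\mu$, because $t\in D$ and $s\notin D$. So it does not contain $\mu$, and since $T$ is subdirectly irreducible it is the identity.
\end{proof}

\subsection{A minimal set of coordinates}

Fix a surjective homomorphism $B\to T$, $a\mapsto[a]$, where $B\le\prod_{i\in I}A_i$ with $I$ and all order algebras $A_i$ finite. For $a,a'\in B$ we write $a\in D$, $a\in E$, $a\in N$ if $[a]$ lies in the respective set, and $a\mathrel\mu a'$ if $[a]\mathrel\mu[a']$.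

Call $\Gamma\subseteq I$ \emph{sufficient} if for all $a,a'\in B$,
\[
a|_\Gamma=a'|_\Gamma\ \text{ and }\ a\mathrel\mu a'\quad\text{imply}\quad [a]=[a'].
\]
The set $I$ is sufficient; the empty set is not, since $\mu$ is not the identity. Fix a sufficient set $\Omega$ that is minimal under inclusion. So no proper subset of $\Omega$ is sufficient. \emph{We assume that $|\Omega|\ge2$.}

\begin{example}\label{ex:toy}
Let $B=\{0,1\}^2$ be the square of the two-element chain, let $T=\{0,1\}$ be this chain, and let $[(e_1,e_2)]=\min(e_1,e_2)$. Then $\mu=T\times T$, $t=1$, $L=N=\{0\}$, $D=\{1\}$, $E=T$. Neither coordinate alone is sufficient: $(1,0)$ and $(1,1)$ agree in the first, and $(0,1)$ and $(1,1)$ in the second. So $\Omega=\{1,2\}$. The element $0$ of $T$ is represented by both $(1,0)$ and $(0,1)$; each is obtained by lowering one coordinate of $(1,1)$. The next lemma says that the minimality of $\Omega$ always provides such pairs.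
\end{example}

\begin{lemma}[Exchange pairs]\label{lem:exch}
For each $k\in\Omega$ there are $P,Q_1,Q_2\in B$ and $o\in L$ such that
\[
[P]=t,\quad [Q_1]=[Q_2]=o,\quad Q_1,Q_2\le P,
\]
$(Q_1)_k=P_k$, and $(Q_2)_i=P_i$ for all $i\in\Omega\setminus\{k\}$.
\end{lemma}

\begin{proof}
The set $\Omega\setminus\{k\}$ is not sufficient, so there are $a,a'\in B$ that agree on $\Omega\setminus\{k\}$ with $a\mathrel\mu a'$ and $[a]\ne[a']$. Let $\kappa$ be as in Lemma~\ref{lem:sep} for $[a],[a']$. Lift the constants of $\kappa$ to $B$, apply the resulting map to $a$ and $a'$, and then multiply on the right by a lift of $t$. The two results agree on $\Omega\setminus\{k\}$; their classes are $\mu$-related and $\le t$, and exactly one of them equals $t$. So we get $P'',Q''\in B$ agreeing on $\Omega\setminus\{k\}$ with $[P'']=t$ and $[Q'']=:r''\in L$. Since $|\Omega|\ge2$, the set $\{k\}$ is also a proper subset of $\Omega$, hence not sufficient. In the same way we get $P',Q'\in B$ with $P'_k=Q'_k$, $[P']=t$ and $[Q']=:r'\in L$.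

Put
\[
P=P'P'',\qquad Q_1=(Q'P')P'',\qquad Q_2=(P'Q'')P .
\]
Then $[P]=t$, $[Q_1]=(r't)t=r'$, and $[Q_2]=(tr'')t=r''t=r''$. We have $Q_1\le P$ by Lemma~\ref{lem:order}(c), because $Q'P'\le P'$; and $Q_2\le P$. In coordinate $k$, $Q'_kP'_k=P'_k$, so $(Q_1)_k=P_k$. For $i\in\Omega\setminus\{k\}$, $(P'Q'')_i=(P'P'')_i=P_i$, so $(Q_2)_i=P_i$.

It remains to show $r'=r''$. Compare $Q_1Q_2$ and $Q_2Q_1$ on $\Omega$. In each coordinate $j\in\Omega$ one of $Q_1,Q_2$ has the value $P_j$ and the other a value $\le P_j$, so by Lemma~\ref{lem:order}(b) both products have the smaller value. Hence at $k$ both $Q_1Q_2$ and $Q_2Q_1$ have the value $(Q_2)_k$, and at $i\in\Omega\setminus\{k\}$ both have the value $(Q_1)_i$. Their classes are $r'r''=r''$ and $r''r'=r'$ by Lemma~\ref{lem:absorb}, and these are $\mu$-related. As $\Omega$ is sufficient, $r'=r''$. Let $o$ be this element.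
\end{proof}

\emph{From now on until the end of Section~\ref{sec:key}, fix $k\in\Omega$ and data $P,Q_1,Q_2,o$ as in Lemma~\ref{lem:exch}.} Write $p_i=P_i$ for $i\in I$ and $o_k=(Q_2)_k$. So on $\Omega$ the element $Q_2$ is $P$ with the one coordinate $p_k$ replaced by $o_k$.

\subsection{Failing at a coordinate}

Which values in coordinate $i$ prevent an element from being in $D$? Those that are too small to lie above the $i$-th coordinate of any representative of $t$ below $P$. For $i\in\Omega$ let
\[
Z_i=\{c\in A_i:\ c\le p_i,\text{ and no }m\in B\text{ satisfies } m\le P,\ [m]=t,\ m_i\le c\}.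
\]
For $i\in I$ let $\overline Z_i$ be defined in the same way with the condition $[m]\mathrel\mu t$ in place of $[m]=t$. These sets are downsets contained in $\{c:c\le p_i\}$. The choice $m=P$ shows $p_i\notin Z_i$ and $p_i\notin\overline Z_i$. We say that $e\in B$ \emph{fails at} $i\in\Omega$ if $e_i\in Z_i$, and that $e$ \emph{fails nowhere} if it fails at no $i\in\Omega$. In Example~\ref{ex:toy} with $P=(1,1)$, $Z_i=\{0\}$ and $\overline Z_i=\emptyset$.

We shall use the following rules, where $y,y',Q\in B$, $f$ is a right sequence over $B$, and $i\in\Omega$.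
\begin{itemize}
\item[(R1)] If neither $y$ nor $y'$ fails at $i$, then $yy'$ does not fail at $i$.
\item[(R2)] If $f(y)$ does not fail at $i$ and $y'$ does not fail at $i$, then $f(y')$ does not fail at $i$. (Nothing is assumed about whether $y$ fails at $i$.)
\item[(R3)] If $y$ fails at $i$ and $Q_i=p_i$, then $(yQ)_i=y_i$. If $y$ does not fail at $i$, then neither does $yP$.
\end{itemize}
Indeed, (R1) and (R2) follow from parts (e) and (d) of Lemma~\ref{lem:right} for $Z=Z_i$. In (R3), if $y$ fails at $i$, then $y_i\le p_i$; the second statement follows from (R1), since $P$ does not fail at $i$. The same rules hold with ``$y_i\in\overline Z_i$'' in place of ``$y$ fails at $i$'', for all $i\in I$.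

The purpose of these sets is Proposition~\ref{prop:crit}: an element of $E$ is in $D$ if and only if it fails nowhere. The difficulty is that non-failure gives, for each coordinate separately, a representative of $t$ that is small in that coordinate, and $B$ need not have meets to combine them: for the product $m^{(1)}m^{(2)}$ of two such representatives only $m^{(1)}m^{(2)}\le m^{(2)}$ is guaranteed. The way out is to multiply the element to be tested by the same factors.

\begin{lemma}[Merging]\label{lem:merge}
Let $\Gamma=\{1,\dots,q\}\subseteq I$, and let $n,m^{(1)},\dots,m^{(q)}\in B$ satisfy $m^{(j)}_j\le n_j$ for all $j\in\Gamma$. Put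
\[
a=m^{(1)}m^{(2)}\cdots m^{(q)},\qquad n'=n\,m^{(2)}\cdots m^{(q)} .
\]
Then $a_j\le n'_j$ for all $j\in\Gamma$.
\end{lemma}

\begin{proof}
Fix $j\in\Gamma$. We work in the coordinate $j$ and suppress it in the notation. Let $\lambda_l=m^{(1)}\cdots m^{(l)}$ and $\nu_l=n\,m^{(2)}\cdots m^{(l)}$, with $\nu_1=n$. If $\lambda_l\le\nu_l$ for some $l$, then $\lambda_q\le\nu_q$ by monotonicity (Lemma~\ref{lem:order}(c)). So it suffices to find one such $l$. If $j=1$, then $l=1$ will do. Let $j\ge2$. If $\nu_1=\dots=\nu_{j-1}=n$, then $\nu_j=n\,m^{(j)}=m^{(j)}\ge\lambda_j$, since $m^{(j)}\le n$ in this coordinate. Otherwise let $l\le j-1$ be least with $\nu_l\ne n$. Then $l\ge2$ and $\nu_l=n\,m^{(l)}\neq n$, so $\nu_l=m^{(l)}\ge\lambda_l$.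
\end{proof}

\begin{proposition}[Coordinate test]\label{prop:crit}
Let $e\in B$.
\begin{itemize}
\item[(i)] $e\in E$ if and only if $e_i\notin\overline Z_i$ for all $i\in I$.
\item[(ii)] $e\in D$ if and only if $e\in E$ and $e$ fails nowhere.
\end{itemize}
\end{proposition}

\begin{proof}
Put $n=eP$. Then $n\le P$ and $[n]=[e]t\le t$. By (R3), $n$ fails at $i$ if and only if $e$ does, and $n_i\in\overline Z_i$ if and only if $e_i\in\overline Z_i$.

\emph{``Only if''.} If $e\in D$, then $[n]=t$, and $m=n$ shows $n_i\notin Z_i$ for $i\in\Omega$. If $e\in E$, then $[n]\mathrel\mu t$, and $m=n$ shows $n_i\notin\overline Z_i$ for $i\in I$.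

\emph{``If'' in (ii).} Number the coordinates so that $\Omega=\{1,\dots,q\}$. For each $j\in\Omega$ we have $n_j\le p_j$ and $n_j\notin Z_j$, so there is $m^{(j)}\in B$ with $m^{(j)}\le P$, $[m^{(j)}]=t$ and $m^{(j)}_j\le n_j$. Form $a$ and $n'$ as in Lemma~\ref{lem:merge}. Then $[a]=t$, and $[n']=[n]$ because $[n]t=[n]$. By Lemma~\ref{lem:merge}, $an'$ and $a$ agree on $\Omega$. Their classes are $[an']=t[n]=[n]$ (Lemma~\ref{lem:order}(b)) and $[a]=t$. These are $\mu$-related because $e\in E$. As $\Omega$ is sufficient, $[n]=t$, that is, $e\in D$.

\emph{``If'' in (i).} Number the coordinates so that $I=\{1,\dots,q\}$. For each $j\in I$ there is $m^{(j)}\in B$ with $m^{(j)}\le P$, $[m^{(j)}]\mathrel\mu t$ and $m^{(j)}_j\le n_j$. Form $a$ and $n'$ as in Lemma~\ref{lem:merge}. Now $a\le n'$ in all coordinates, so $[a][n']=[a]$. Modulo $\mu$ we have $[a]\equiv t$ and $[n']\equiv[n]t\cdots t=[n]$, so $t\equiv[a]=[a][n']\equiv t[n]=[n]$. Hence $[e]t=[n]\mathrel\mu t$, that is, $e\in E$.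
\end{proof}

Two consequences are needed. The first describes the place where $Q_2$ fails.

\begin{lemma}\label{lem:ok}
If $e\in D$, then $o_k\in Z_k$ and $o_k\le(eP)_k$.
\end{lemma}

\begin{proof}
We have $[eP]=t$, so $[Q_2(eP)]=ot=o\in N$. By Proposition~\ref{prop:crit}(ii), $Q_2(eP)$ fails at some $i\in\Omega$, while $eP\in D$ fails nowhere. For $i\ne k$ we have $(Q_2)_i=p_i\notin Z_i$, so $Q_2(eP)$ does not fail there by (R1). Hence it fails at $k$. As $(eP)_k\notin Z_k$, the value $o_k(eP)_k$ is $o_k$. So $o_k\in Z_k$ and $o_k\le(eP)_k$.
\end{proof}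

\begin{lemma}\label{lem:E}
Let $f$ be a right sequence over $B$, and let $y,g,d,w\in B$.
\begin{itemize}
\item[(a)] If $g,d\in E$, then $gd\in E$.
\item[(b)] If $y\in E$ and $f(w)\in E$, then $f(y)\in E$.
\item[(c)] If $g,d\in E$ and $f(dw)\in E$, then $f(gw)\in E$.
\end{itemize}
\end{lemma}

\begin{proof}
We use Proposition~\ref{prop:crit}(i). Parts (a) and (b) are (R1) and (R2) for the sets $\overline Z_i$. For (c) let $i\in I$. If $w_i\in\overline Z_i$, then $(dw)_i=w_i=(gw)_i$ by Lemma~\ref{lem:right}(e), since $d_i,g_i\notin\overline Z_i$; so $f(gw)_i=f(dw)_i\notin\overline Z_i$. If $w_i\notin\overline Z_i$, then $(gw)_i\notin\overline Z_i$ by (R1). As $f(dw)_i\notin\overline Z_i$, (R2) gives $f(gw)_i\notin\overline Z_i$.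
\end{proof}

\section{One common coordinate is enough}\label{sec:key}

\begin{definition}
For $u,v\in B$ write $u\bowtie v$ if $u\mathrel\mu v$, $u_k=v_k$, and for every right sequence $f$ over $B$,
\[
f(u)\in D\iff f(v)\in D .
\]
\end{definition}

This relation is symmetric. We want to show that $u\bowtie v$ implies $[u]=[v]$. By Lemma~\ref{lem:sep}, it is enough to show that $\bowtie$ is preserved by all translations of $B$. Right multiplications are harmless, since they are built into the definition. Left multiplications are the problem, and it is here that the exchange pair and the common coordinate come in.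

\subsection{The argument in two coordinates}

We first show the idea in a special case: $T$ is simple, $I=\Omega=\{1,2\}$, $k=2$, and the only right sequence considered is the identity. Then $E=T$, an element is in $D$ if and only if it fails nowhere, and
\[
P=(p_1,p_2),\qquad Q_2=(p_1,o_2).
\]
Let $u=(u_1,w)$ and $v=(v_1,w)$ with $u\in D\Leftrightarrow v\in D$. We claim that $cu\in D$ implies $cv\in D$.

Suppose $cu\in D$ but $d:=cv\notin D$. Since $cu\le u$ and $D$ is an upset, $u\in D$, and so $v\in D$. Since $d_2=c_2w=(cu)_2$, the element $d$ does not fail at $2$, so it fails at $1$. As $v$ does not fail at $1$, we have $d_1=c_1\le v_1$ and $c_1\in Z_1$. And $c_1\not\le u_1$, for otherwise $cu$ would fail at $1$. So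
\[
d=(c_1,d_2),\qquad c_1\in Z_1,\quad c_1\le v_1,\quad c_1\not\le u_1,\quad d_2\notin Z_2,\quad d_2\le w .
\]
Hence $du=(u_1,d_2)$ fails nowhere, so $du\in D$, and Lemma~\ref{lem:ok} with $e=du$ gives $o_2\le d_2p_2$.

\emph{The test with $u$.} Let $g=dP=(c_1,d_2p_2)$. Then $gu=(u_1,(d_2p_2)w)$ fails nowhere, so $gu\in D$. Now $[g]=[d]t\in L$, so $[Q_2g]=o[g]=[g]$ by Lemma~\ref{lem:absorb}. Hence $(Q_2g)u\in D$. Its second coordinate is $(o_2(d_2p_2))w=o_2w$. So $o_2w\notin Z_2$.

\emph{The test with $v$.} By Lemma~\ref{lem:absorb}, $[dQ_2]=[d]o=o=[Q_2]$. The element $(dQ_2)v$ has first coordinate $(c_1p_1)v_1=c_1\in Z_1$, so it is not in $D$. Hence $Q_2v=(p_1v_1,\,o_2w)$ is not in $D$. It does not fail at $1$. So $o_2w\in Z_2$.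

The two tests contradict each other. In both, a product is replaced by another representative of its class; this carries the information that $c_1\not\le u_1$ and $c_1\le v_1$, which belongs to coordinate $1$, into coordinate $2$, where $u$ and $v$ are equal.

In general two things change. After a left multiplication there may follow a right sequence $f$; then $cv$ has to be replaced by $d=f(cv)$, and Lemma~\ref{lem:right}(b),(c) ensures that this $d$ is left unchanged by $f$ and by $y\mapsto f(yv)$. And before the coordinate test can be applied to an element, it must be shown to lie in $E$; this is done with Lemma~\ref{lem:E}.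

\subsection{The general argument}

\begin{lemma}\label{lem:trans}
If $u\bowtie v$, then $uw\bowtie vw$ and $cu\bowtie cv$ for all $w,c\in B$.
\end{lemma}

\begin{proof}
Translations preserve $\mu$ and equality of the $k$-th coordinates, so only the third condition is at issue. For $uw$ and $vw$ it holds because $y\mapsto f(yw)$ is a right sequence whenever $f$ is.

For left multiplication, suppose that the condition is violated for $cu$ and $cv$. By symmetry we may assume that $f(cu)\in D$ and $f(cv)\notin D$ for some right sequence $f$. Since $f(cv)\mathrel\mu f(cu)\in E$, we have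
\[
d:=f(cv)\in N .
\]

\emph{Step 1: $f(u)$ and $f(v)$ fail nowhere.} From $cu\le u$ we get $f(cu)\le f(u)$. As $D$ is an upset, $f(u)\in D$, and $f(v)\in D$ because $u\bowtie v$.

\emph{Step 2: the elements $d$ and $e:=f(du)$.} By Lemma~\ref{lem:right}(b),(c),
\[
f(d)=d,\qquad f(dv)=f((cv)v)=f(cv)=d,\qquad e=f(du)=f((cv)u).
\]
We show that $e\in D$ and $e_k=d_k$. Since $e=f(du)\mathrel\mu f(dv)=d$, we have $e\in E$. Let $i\in\Omega$. If $c_i\le v_i$, then $(cv)_i=c_i$ and $e_i=f(cu)_i\notin Z_i$. If $c_i\not\le v_i$, then $(cv)_i=v_i$ and $e_i=f(v_iu_i)\in\{f(v)_i,f(u)_i\}$, so $e_i\notin Z_i$ by Step~1. So $e$ fails nowhere, and $e\in D$. Finally $u_k=v_k$ gives $((cv)u)_k=((cv)v)_k=(cv)_k$, and hence $e_k=d_k$.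

\emph{Step 3: where $d$ fails.} Let $J$ be the set of all $i\in\Omega$ at which $d$ fails. It is nonempty, as $d\in N$; and $k\notin J$, as $d_k=e_k\notin Z_k$. For every $i\in J$,
\[
d_i\le v_i,\qquad d_i\not\le u_i .
\]
Indeed, if $d_i\not\le v_i$, then $d_i=f(dv)_i=f(v)_i\notin Z_i$; and if $d_i\le u_i$, then $e_i=f(du)_i=f(d)_i=d_i\in Z_i$. Both are impossible.

\emph{Step 4: the element $g:=dP$.} Let $r=[g]=[d]t$. Then $r\in L$, and so $g\in E$. Since $g_k=d_kp_k=e_kp_k=(eP)_k$ and $e\in D$, Lemma~\ref{lem:ok} gives $o_k\le g_k$. Hence $(Q_2g)_k=o_k$.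

\emph{Step 5: $f(gu)\in D$.} Since $g,d\in E$ and $f(du)=e\in E$, Lemma~\ref{lem:E}(c) gives $f(gu)\in E$. Let $i\in\Omega$. If $(gu)_i=u_i$, then $f(gu)_i=f(u)_i\notin Z_i$. Otherwise $g_i\le u_i$ and $(gu)_i=g_i$. Then $i\notin J$: for $i\in J$ we have $g_i=d_i\not\le u_i$ by (R3) and Step~3. So $d$ does not fail at $i$, nor does $g=dP$. Since $f(d)=d$ does not fail at $i$, (R2) shows that $f(g)$ does not fail at $i$, and $f(gu)_i=f(g)_i$. So $f(gu)$ fails nowhere.

\emph{Step 6: the test with $u$.} By Lemma~\ref{lem:absorb}, $[Q_2g]=or=r=[g]$. So $f((Q_2g)u)\in D$ by Step~5. In coordinate $k$ this says, by Step~4,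
\[
f(o_ku_k)\notin Z_k .
\]

\emph{Step 7: the test with $v$.} By Lemma~\ref{lem:absorb}, $[dQ_2]=[d]o=o=[Q_2]$, so $f((dQ_2)v)$ and $f(Q_2v)$ have the same class. Let $i\in J$. Then $i\ne k$, so $(Q_2)_i=p_i$ and $(dQ_2)_i=d_i\le v_i$ by (R3) and Step~3. Hence $f((dQ_2)v)_i=f(d)_i=d_i\in Z_i$. Since $J\ne\emptyset$, $f((dQ_2)v)\notin D$, and therefore $f(Q_2v)\notin D$. On the other hand, $Q_2,d\in E$ and $f(dv)=d\in E$, so $f(Q_2v)\in E$ by Lemma~\ref{lem:E}(c). Hence $f(Q_2v)$ fails at some $i\in\Omega$.

Suppose $i\ne k$. Then $(Q_2v)_i=p_iv_i\in\{v_i,p_i\}$. If it is $v_i$, then $f(Q_2v)_i=f(v)_i\notin Z_i$ by Step~1. If it is $p_i$, then $f(Q_2v)_i=f(P)_i$, which is not in $Z_i$ by (R2), as $P$ and $f(v)$ do not fail at $i$. Both contradict the choice of $i$. So $i=k$, that is, $f(o_kv_k)\in Z_k$. Since $u_k=v_k$, this contradicts Step~6.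
\end{proof}

\begin{proposition}\label{prop:key}
If $u\bowtie v$, then $[u]=[v]$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:trans}, $\kappa(u)\bowtie\kappa(v)$ for every composition $\kappa$ of translations of $B$. Taking $f$ to be the identity, we get $\kappa(u)\in D\Leftrightarrow\kappa(v)\in D$. Every composition of translations of $T$ lifts to $B$, so $[u]=[v]$ by Lemma~\ref{lem:sep}.
\end{proof}

Proposition~\ref{prop:key} holds for every $k\in\Omega$ and every choice of data as in Lemma~\ref{lem:exch}. The relation $\bowtie$ depends on $k$; the notion of failing depends on the chosen $P$. The sets $D,E,N,L$ and $\Omega$ do not depend on $k$.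

\section{Proof of Proposition~\ref{prop:A}}\label{sec:end}

Let $T$ be finite and subdirectly irreducible with monolith $\mu$, and suppose that Proposition~\ref{prop:A} fails for $T$. Fix $B\to T$ as in Section~\ref{sec:test}. There are $x,z\in B$ such that
\[
x\mathrel\mu z,\qquad b:=xz,\qquad [b]\ne[x],\qquad [b]\neq[z].
\]
Then $b\mathrel\mu zz=z$, $[b]\le[z]$ and $[b]\ne[z]$. So $[z]$ is a $\mu$-top. Choose a minimal $\mu$-top $t\le[z]$ (it is then minimal among all $\mu$-tops), and a minimal sufficient set $\Omega$. Let
\[
\alpha=\{i\in\Omega:\ x_i\le z_i\},\qquad \beta=\Omega\setminus\alpha .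
\]
Then $b_i=x_i$ for $i\in\alpha$ and $b_i=z_i$ for $i\in\beta$. If $\alpha=\emptyset$, then $b$ and $z$ agree on $\Omega$, and $[b]=[z]$ by sufficiency; if $\beta=\emptyset$, then similarly $[b]=[x]$, because $b\mathrel\mu x$. So $\alpha$ and $\beta$ are nonempty. In particular $|\Omega|\ge2$, and everything in Sections~\ref{sec:test} and~\ref{sec:key} applies.

Since $t\le[z]$, Lemma~\ref{lem:order}(b) gives $[z]t=t$, that is, $z\in D$. As $x\mathrel\mu z\mathrel\mu b$, also $x,b\in E$. The plan is to show $b\bowtie z$ for $k\in\beta$ in case $b\in D$, and $b\bowtie x$ for $k\in\alpha$ in case $b\in N$. By Proposition~\ref{prop:key}, both are contradictions.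

\subsection{The element $b$ is in $N$}

Suppose $b\in D$. Let $k\in\beta$ and choose an exchange pair for $k$. Then $b_k=z_k$ and $b\mathrel\mu z$. Let $f$ be a right sequence. As $b,z\in D$, neither of them fails anywhere, so by (R2) $f(b)$ and $f(z)$ fail at the same coordinates. As $f(b)\mathrel\mu f(z)$, both or neither of them lie in $E$. So $f(b)\in D\Leftrightarrow f(z)\in D$ by Proposition~\ref{prop:crit}(ii). Hence $b\bowtie z$, and $[b]=[z]$ by Proposition~\ref{prop:key}, a contradiction.

\subsection{The elements $b$ and $x$ cannot be distinguished}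

Now let $k\in\alpha$, and choose data $P,Q_1,Q_2,o$ as in Lemma~\ref{lem:exch} for this $k$. Then $b_k=x_k$ and $b\mathrel\mu x$. Let $f$ be a right sequence. We must show $f(x)\in D\Leftrightarrow f(b)\in D$. Note that $f(x)\mathrel\mu f(b)$.

\medskip
\emph{If $f(x)\in D$, then $f(b)\in D$.} Suppose $f(x)\in D$ and $f(b)\notin D$. Then $f(b)\in E$, so $f(b)$ fails at some $i\in\Omega$. If $i\in\alpha$, then $f(x)_i=f(b)_i\in Z_i$, a contradiction. If $i\in\beta$, then $b_i=z_i\notin Z_i$, because $z\in D$. As $f(x)$ does not fail at $i$, (R2) shows that $f(b)$ does not fail at $i$, a contradiction.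

\medskip
\emph{If $f(b)\in D$, then $f(x)\in D$.} Suppose $f(b)\in D$ but $a:=f(x)\notin D$. Then $a\in N$, since $a\mathrel\mu f(b)$. From $b\le z$ we get $f(b)\le f(z)$, so $f(z)\in D$. As $f(z)$ fails nowhere and lies in $E$, (R2) and Lemma~\ref{lem:E}(b) give for all $y\in B$ and $i\in\Omega$:
\begin{equation}\label{star}
\text{if $y$ does not fail at $i$, then $f(y)$ does not fail at $i$;}\quad\text{if $y\in E$, then $f(y)\in E$.}
\end{equation}
As in Section~\ref{sec:key} we test one value, here $f(o_kz_k)$, in two ways: (c) shows that it is not in $Z_k$, while (d) and (e) show that it is.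

\smallskip
(a) \emph{The element $g:=aP$.} Let $r=[g]=[a]t\in L$; so $g\in E$. Since $a_k=f(x)_k=f(b)_k$ and $f(b)\in D$, Lemma~\ref{lem:ok} gives $o_k\le(f(b)P)_k=a_kp_k=g_k$. Hence $(Q_2g)_k=o_k$.

\smallskip
(b) \emph{$f(gz)\in D$.} By Lemma~\ref{lem:right}(c), $f(az)=f(f(x)z)=f(xz)=f(b)\in D$. Since $g,z\in E$, Lemma~\ref{lem:E}(a) and \eqref{star} give $f(gz)\in E$. Let $i\in\Omega$. If $a$ fails at $i$, then $g_i=a_i$ by (R3), and $f(gz)_i=f(az)_i\notin Z_i$. If $a$ does not fail at $i$, then neither does $g=aP$; since $z$ does not fail at $i$, $gz$ does not fail at $i$ by (R1), and $f(gz)$ does not by \eqref{star}. So $f(gz)$ fails nowhere.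

\smallskip
(c) \emph{$f(o_kz_k)\notin Z_k$.} By Lemma~\ref{lem:absorb}, $[Q_2g]=or=r=[g]$, so $f((Q_2g)z)\in D$ by (b). By (a), its $k$-th coordinate is $f(o_kz_k)$.

\smallskip
(d) \emph{$f(o_k)\in Z_k$.} Since $x\in E$, Lemma~\ref{lem:absorb} gives $[xQ_2]=[x]o=o=[Q_2]$. As $f(x)=a\in N$, $f(x)$ fails at some $i\in\Omega$. On $\alpha$ it agrees with $f(b)\in D$; so $i\in\beta$, and $i\ne k$. By \eqref{star}, $x$ fails at $i$. As $(Q_2)_i=p_i$, (R3) gives $(xQ_2)_i=x_i$, and $f(xQ_2)_i=f(x)_i\in Z_i$. Hence $f(xQ_2)\notin D$, and so $f(Q_2)\notin D$. But $f(Q_2)\in E$ by \eqref{star}, since $Q_2\in E$. So $f(Q_2)$ fails at some $j\in\Omega$. If $j\ne k$, then $(Q_2)_j=p_j\notin Z_j$, and this is excluded by \eqref{star}. So $j=k$, that is, $f(o_k)\in Z_k$.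

\smallskip
(e) \emph{$o_k\le z_k$.} Suppose not. Then $(Q_2z)_k=z_k\notin Z_k$. For $i\in\Omega\setminus\{k\}$, $(Q_2z)_i\in\{p_i,z_i\}$ is not in $Z_i$. And $Q_2z\in E$ by Lemma~\ref{lem:E}(a). So $Q_2z\in D$, that is, $o[z]\in D$.

On the other hand, $b\in N$ fails at some $i\in\Omega$. As $z$ does not fail at $i$, we have $i\in\alpha$, so $x_i=b_i\in Z_i$ and $x_i\le z_i$. Here both members of the exchange pair are needed: let $Q=Q_2$ if $i\ne k$, and $Q=Q_1$ if $i=k$. Then $Q_i=p_i$ and $[Q]=o$. By (R3), $(xQ)_i=x_i$, so $((xQ)z)_i=x_iz_i=x_i\in Z_i$ and $(xQ)z\notin D$. But $[xQ]=[x]o=o$ by Lemma~\ref{lem:absorb}, so $[(xQ)z]=o[z]\in D$, a contradiction.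

\smallskip
By (e), $o_kz_k=o_k$, and then (d) gives $f(o_kz_k)=f(o_k)\in Z_k$. This contradicts (c).

\medskip
We have shown $b\bowtie x$. Proposition~\ref{prop:key} gives $[b]=[x]$, a contradiction. This proves Proposition~\ref{prop:A}, and with it Theorem~\ref{thm:main} and Corollaries~\ref{cor:simple} and~\ref{cor:monolith}. \qed

\section{Classification and sharpness}\label{sec:class}

\begin{proof}[Proof of Corollary~\ref{cor:class}]
By Corollary~\ref{cor:simple} we only have to decide which order algebras are simple. Let $A$ be the order algebra of a poset, and let $\theta$ be an equivalence relation on $A$. We claim that $\theta$ is a congruence if and only if all $\theta$-classes are autonomous.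

Let $u\mathrel\theta v$ and $c\in A$. If $c$ is in the class of $u$, then $uc,vc,cu,cv$ all lie in this class. Let $c$ be outside it. Then $uc\in\{u,c\}$ and $vc\in\{v,c\}$, so $uc\mathrel\theta vc$ holds if and only if $u\le c\Leftrightarrow v\le c$. Likewise $cu\mathrel\theta cv$ holds if and only if $c\le u\Leftrightarrow c\le v$. This proves the claim.

If $M$ is autonomous with $|M|\ge2$ and $M\ne A$, then the equivalence whose only non-singleton class is $M$ is a congruence, since singletons are autonomous; it is neither the identity nor the all relation. Conversely, a congruence different from these two has a class $M$ with $|M|\ge2$ and $M\ne A$, and $M$ is autonomous. So the order algebra is simple if and only if the poset is prime.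
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:five}]
Let $A=\{0,0',1\}$ with $0,0'<1$ and $0,0'$ incomparable, and let $R=\{\lambda,\rho\}$ be a two-element antichain, so that $yw=w$ in $R$. In $A\times R$ let $\theta$ identify $(0',\lambda)$ with $(0',\rho)$ and nothing else. For every $y\in A\times R$ we have $(0',\lambda)y=(0',\rho)y$, because the second coordinate becomes that of $y$; and $y(0',w)=(0',w)$ for $w\in R$, because $0'$ is minimal in $A$. So $\theta$ is a congruence, and $S=(A\times R)/\theta$ is an algebra in $\mathcal P$ with the five elements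
\[
a_\lambda=(0,\lambda),\quad a_\rho=(0,\rho),\quad e_\lambda=(1,\lambda),\quad e_\rho=(1,\rho),\quad b=\{(0',\lambda),(0',\rho)\}.
\]
For $i,j\in R$ and $s\in S$ its multiplication is
\[
s\,a_j=a_j,\qquad s\,b=b,\qquad a_i e_j=a_j,\qquad b\,e_j=b,\qquad e_ie_j=e_j .
\]
Since $a_\rho e_\lambda=a_\lambda\notin\{a_\rho,e_\lambda\}$, $S$ is not conservative, so it is not an order algebra.

It remains to show that every congruence of $S$ other than the identity contains $(a_\lambda,a_\rho)$. We go through all other pairs of distinct elements.
\begin{itemize}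
\item From $(a_\lambda,b)$, multiplying on the right by $e_\rho$, we get $(a_\rho,b)$; from $(a_\rho,b)$, multiplying on the right by $e_\lambda$, we get $(a_\lambda,b)$. In both cases $(a_\lambda,a_\rho)$ follows by symmetry and transitivity.
\item From $(e_\lambda,e_\rho)$, multiplying on the left by $a_\lambda$, we get $(a_\lambda,a_\rho)$.
\item From $(e_i,a_j)$, multiplying on the left by $b$, we get $(b,a_j)$, which was treated above.
\item From $(e_i,b)$, multiplying on the left by $a_\lambda$, we get $(a_i,b)$, which was treated above.
\end{itemize}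
So $S$ is subdirectly irreducible.
\end{proof}

\begin{remark}
The relation whose only non-singleton class is $\{a_\lambda,a_\rho\}$ is a congruence of $S$, because $a_\lambda y=a_\rho y$ and $ya_j=a_j$ for all $y\in S$ and $j\in R$. So it is the monolith of $S$, and its classes are antichains, in accordance with Corollary~\ref{cor:monolith}. The non-conservative product $a_\rho e_\lambda=a_\lambda$ involves two different classes of the monolith.
\end{remark}

\begin{thebibliography}{1}
\bibitem{source} \emph{The Variety Generated By Order Algebras}, \texttt{http://ka.karlin.mff.cuni.cz/jezek/106/nfpos.pdf}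
\end{thebibliography}

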